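# Littlewood polynomials whose autocorrelations are all $O(\sqrt n)$

## 1. Long lags: a union bound is enough

Write down a row of $n$ signs, put a copy of it underneath shifted by $k$ places, multiply entry by entry where the rows overlap, and add. How small can all of these sums be made at once?

**Definition (autocorrelation, $b(n)$).** For $n>1$ let $\mathcal L_n$ be the set of Littlewood polynomials of length $n$, that is, $\alpha(z)=a_0+a_1z+\dots+a_{n-1}z^{n-1}$ with every $a_j\in\{+1,-1\}$. For $1\le k\le n-1$ the $k$-th (aperiodic) autocorrelation is $c_k=\sum_{j=0}^{n-1-k}a_ja_{j+k}$, and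
$$b(n)=\min_{\alpha\in\mathcal L_n}\ \max_{1\le k\le n-1}|c_k| .$$

The problem comes from "Autocorrelation and Flatness of Height One Polynomials" (http://summit.sfu.ca/system/files/iritems1/8695/etd1707.pdf): prove or disprove that $b(n)\le K\sqrt n$ for one positive constant $K$ and all $n>1$.

The scale $\sqrt n$ is natural. Fix $k$ and join $j$ to $j+k$ for $0\le j<n-k$. This graph is a disjoint union of paths. Along a path $p_0,\dots,p_m$ the map $(a_{p_0},\dots,a_{p_m})\mapsto(a_{p_0},a_{p_0}a_{p_1},\dots,a_{p_{m-1}}a_{p_m})$ is a bijection of $\{\pm1\}^{m+1}$. So, if $a$ is uniformly random,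
$$c_k\ \text{ is distributed as a sum of } n-k \text{ independent uniform signs.}\tag{1}$$

There is a range of lags where nothing more is needed.

**Proposition 1 (long lags).** Let $n\ge3$ and let $a$ be uniformly random. With probability greater than $1-2/n$, $|c_k|\le2\sqrt n$ holds for all $k\le n-1$ with $n-k\le n/\log n$.

*Proof.* Hoeffding's inequality says that a sum of $m$ independent uniform signs exceeds $s$ in absolute value with probability at most $2e^{-s^2/(2m)}$. For $m=n-k\le n/\log n$ and $s=2\sqrt n$ this is at most $2e^{-2\log n}=2n^{-2}$. There are fewer than $n$ lags. $\square$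

Some tiny cases for all lags. The sequences $++$, $++-$, $+++-$, $+++-+$ have autocorrelations $(1)$, $(0,-1)$, $(1,0,-1)$, $(0,1,0,1)$, and $|c_{n-1}|=1$ always, so $b(2)=b(3)=b(4)=b(5)=1$. For $n=6$ there is an obstruction. The sum $c_k+c_{n-k}=\sum_{j\in\mathbb Z_n}a_ja_{j+k}$ has $n$ terms whose product is $1$, since every $a_j$ occurs twice. So the number of terms $-1$ is even and $c_k+c_{n-k}\equiv n\pmod 4$. If all $|c_k|\le1$ for $n=6$, then $c_2$ and $c_4$, being even, vanish, and $0\equiv6\pmod4$ is false. The sequence $+++-+-$ has autocorrelations $(-1,2,-1,0,-1)$, so $b(6)=2$.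

What changes for lags with $n-k$ comparable to $n$? Hoeffding gives $\mathbb P(|c_k|>K\sqrt n)\le2e^{-K^2/2}$, a constant, and there are about $n$ lags to beat. The union bound only works at $s=2\sqrt{n\log n}$, so it proves $b(n)\le2\sqrt{n\log n}$ for $n\ge 3$. Removing the logarithm is the subject of this lecture.

**Theorem 2.** There is an absolute constant $K$ with $b(n)\le K\sqrt n$ for all $n>1$.

So the conjecture is true. There is also a counting strengthening and a matching converse, which are not needed for Theorem 2.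

**Theorem 3.** (a) For every $\varepsilon\in(0,1)$ there is $K(\varepsilon)$ such that for all large $n$ at least $2^{(1-\varepsilon)n}$ polynomials $\alpha\in\mathcal L_n$ satisfy $\max_{1\le k\le n-1}|c_k|\le K(\varepsilon)\sqrt n$.
(b) For every $K>0$ there is $c(K)>0$ such that for all large $n$ at most $2^{(1-c(K))n}$ polynomials $\alpha\in\mathcal L_n$ satisfy $\max_{1\le k\le n-1}|c_k|\le K\sqrt n$.

No lower bound for $b(n)$ is claimed. Part (b) warns us that a uniformly random sequence fails with probability at least $1-2^{-c(K)n}$, whatever $K$ is. The random sequence has to be repaired.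

## 2. One truncation, one repair, and the missing sup norm

Here is the natural repair plan, as a heuristic. Put random signs on most positions and keep some positions in reserve. Split the autocorrelations at height $K\sqrt n$: write $c_k=u_k+t_k$ with $|u_k|\le K\sqrt n$ and $|t_k|=(|c_k|-K\sqrt n)_+$. By (1) and Hoeffding,
$$\mathbb E\,t_k^2=\int_0^\infty 2s\,\mathbb P(|c_k|>K\sqrt n+s)\,ds\le e^{-K^2/2}\int_0^\infty4s\,e^{-s^2/(2n)}ds=4n\,e^{-K^2/2},$$
so that
$$\mathbb E\sum_kt_k^2\le 4n^2e^{-K^2/2}.\tag{2}$$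
The excess $t$ is small in mean square. We want the reserve to cancel it.

Choose two disjoint reserved sets $R,B$, each of density $\delta$. Take independent Gaussians $g_l$ ($l\in R$), and give the fresh signs conditional means roughly $y_l=g_l$ for $l\in R$ and $y_j=\sum_lM_{jl}g_l$ for $j\in B$, where $M_{jl}=\mu_{l-j}$. Then $\mathbb E[y_jy_l]=\mu_{l-j}$, so on average lag $k$ receives $\mu_kN_k$, where $N_k$ is the number of pairs in $B\times R$ at distance $k$, about $\delta^2n$. We want $\mu_k=-t_k/N_k$. There are two side conditions. The means must be of size at most about $1$, so $\sum_lM_{jl}^2$ must be bounded. And $B$ interacts with itself: $\mathbb E[y_By_B^T]=MM^T$ adds an unwanted vector to the autocorrelations, whose Fourier transform at $\omega$ is $e^*MM^Te-\operatorname{tr}MM^T$ with $e=(\omega^j)_{j\in B}$, of size at most $2\|M\|^2n$. Both are controlled by the operator norm, and a matrix with entries $\mu_{l-j}$ has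
$$\|M\|\le\max_\omega|\hat\mu(\omega)|\approx\frac{\max_\omega|\hat t(\omega)|}{\delta^2n}.$$
So the repair needs the sup norm of $\hat t$ to be much smaller than $\delta^2 n$. What (2) gives, through Parseval, is that $\hat t$ is at most a small multiple of $n$ in mean square over the frequencies. Parseval alone passes from mean square to sup norm with a loss of order $\sqrt n$. This is exactly where the plan stops.

The idea that gets past this point is to keep truncating. Cut off the large coefficients of $\hat t$ as well. What sticks out in frequency is carried back to positions, where it may stick out again; cut it there, and so on, back and forth. What survives a cut lives on a small fraction $v_i$ of the coordinates, and an uncertainty effect (few positions times few frequencies) makes $v_{i+1}$ at most about $(v_iv_{i-1})^{3/4}$. The total exponent $\frac32$ exceeds $1$, so after $O(\log\log n)$ cuts nothing is left. The outcome is $c=u+t$ with $u$ small in sup norm and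 $\hat t$ very small in sup norm. The repair then works in mean, its noise is again of this form but smaller, and one iterates with geometrically shrinking reserved sets.

## 3. Periodization, the two-sided norm, and the tools

Throughout, $n$ is large; small $n$ are covered at the end because $b(n)\le n-1$. $C,c>0$ are absolute constants that may change from line to line.

Let $N=2n$ and $\mathcal G=\mathbb Z_N$ with representatives $-n<k\le n$. Vectors on $[0,n)$ are extended by $0$ to $\mathcal G$. For $x\in\mathbb C^{\mathcal G}$ put $\hat x(\omega)=\sum_kx_k\omega^k$ ($\omega^N=1$), $\|\hat x\|_p=(N^{-1}\sum_\omega|\hat x(\omega)|^p)^{1/p}$, and let $\|\hat x\|_\infty$ be the maximum. For $x,y$ supported on $[0,n)$ let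
$$\{x,y\}_k=\sum_p(x_py_{p+k}+y_px_{p+k})=\sum_py_p(x_{p+k}+x_{p-k}),\qquad \Gamma(x)_k=\sum_px_px_{p+k}\ (k\ne0),\quad\Gamma(x)_0=0.\tag{3}$$
Since $N=2n$ there is no wrap-around, so $\Gamma(x)_k$ is the aperiodic autocorrelation at lag $|k|$ (and $\Gamma(x)_n=0$). These vectors are even in $k$. For $\Lambda\subset\mathcal G$ let $\Pi_\Lambda$ set all coordinates outside $\Lambda$ to $0$, and $\Pi=\Pi_{\mathcal G\setminus\{0\}}$. Then
$$\Gamma(x+y)=\Gamma(x)+\Pi\{x,y\}+\Gamma(y),\tag{4}$$
and $\{x,y\}_0=0$ if $x,y$ have disjoint supports.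

**Definition (two-sided norm).** For $\theta,\lambda>0$ and $D\in\mathbb R^{\mathcal G}$,
$$\|D\|_{\theta,\lambda}=\inf\{s:\ D=u+t,\ \|u\|_\infty\le s\,\theta\sqrt n,\ \|\hat t\|_\infty\le s\,\lambda n,\ u,t\text{ real}\}.\tag{5}$$

This is a norm. The infimum is attained, by compactness. If $D$ is even, averaging with the reflection $k\mapsto-k$ lets us take $u,t$ even. Taking $t=0$ gives $\|D\|_{\theta,\lambda}\le\|D\|_\infty/(\theta\sqrt n)$. As an example, let $D=he_k$ be a single spike. Then $|\hat D(\omega)|=|h|$ for all $\omega$, so a spike of height $\lambda n$, which may be far above $\theta\sqrt n$, has norm at most $1$. For the constant vector $D_k=h$ one has $\hat D(1)=hN$, and the cheap choice is $u=D$, with cost $|h|/(\theta\sqrt n)$. Narrow peaks go to $t$, broad parts go to $u$.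

The tools are the following.

- (T1) For $G$ standard Gaussian and $f$ a $C^1$ Lipschitz function: $\operatorname{Var}f(G)\le\mathbb E|\nabla f(G)|^2$ (Poincaré). For $f$ $L$-Lipschitz: $\mathbb P(|f-\mathbb Ef|\ge s)\le2e^{-s^2/(2L^2)}$.
- (T2) Pisier's inequality: for $C^1$ Lipschitz $f$ and $r\ge1$, $\mathbb E|f(G)-\mathbb Ef(G)|^r\le C_r\,\mathbb E|\nabla f(G)|^r$.
- (T3) Hoeffding: for independent centered $X_i$ in intervals of length $\ell_i$, $\mathbb P(|\sum X_i|\ge s)\le2e^{-2s^2/\sum\ell_i^2}$.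
- (T4) McDiarmid: if $f$ of independent variables changes by at most $d_i$ when the $i$-th variable changes, then $\mathbb P(f-\mathbb Ef\ge s)$ and $\mathbb P(f-\mathbb Ef\le-s)$ are at most $e^{-2s^2/\sum d_i^2}$.
- (T5) Convex concentration (Boucheron–Lugosi–Massart, *Concentration Inequalities*, Thm 6.10, rescaled): for independent $X_i$ in intervals of length at most $\ell$ and $f$ convex and $L$-Lipschitz, $\mathbb P(f\ge\mathbb Ef+s)\le e^{-s^2/(2\ell^2L^2)}$.
- (T6) Schatten norms: $\|T\|_{S^p}$ is the $\ell^p$ norm of the singular values, $\|T\|_{HS}=\|T\|_{S^2}$. Hölder: $\|ST\|_{S^r}\le\|S\|_{S^p}\|T\|_{S^q}$ if $\frac1r=\frac1p+\frac1q$. Multiplying by a contraction, in particular deleting rows or columns, does not increase $\|T\|_{S^p}$.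
- (T7) Bonami: $\mathbb EF^4\le9^D(\mathbb EF^2)^2$ for real polynomials $F$ of degree at most $D$ in independent uniform signs (only for Theorem 3(b)).

Proof of (T2): let $G'$ be an independent copy and $G(\tau)=G\sin\tau+G'\cos\tau$. Then $f(G)-f(G')=\int_0^{\pi/2}\langle\nabla f(G(\tau)),\dot G(\tau)\rangle d\tau$, and $(G(\tau),\dot G(\tau))$ is distributed as $(G,G')$. By Jensen,
$$\mathbb E|f(G)-\mathbb Ef|^r\le\mathbb E|f(G)-f(G')|^r\le(\tfrac\pi2)^r\,\mathbb E|\langle\nabla f(G),G'\rangle|^r=(\tfrac\pi2)^r\,\mathbb E|\gamma|^r\,\mathbb E|\nabla f(G)|^r,$$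
with $\gamma$ a standard Gaussian.

We also use that $\mathbb P(|Y|\ge s)\le2e^{-s^2/(2\sigma^2)}$ for all $s>0$ implies $\mathbb EY^8\le C\sigma^8$.

**Lemma 4.** (a) If $v$ is supported on $[0,n)$, then $\|\hat v\|_2=\|v\|_{\ell^2}$ and $\|\hat v\|_8\le n^{3/8}\|v\|_{\ell^2}$.
(b) Let $x_p$ ($p\in J\subset[0,n)$) be independent, mean zero, each in an interval of length at most $2$. Then $\operatorname{Re}\hat x(\omega),\operatorname{Im}\hat x(\omega)$ have tails at most $2e^{-s^2/(2|J|)}$, and $\mathbb E|\hat x(\omega)|^8\le C|J|^4$.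
(c) There is an absolute $C_1$ such that, for $x$ as in (b) and $n$ large,
$$\mathbb P\big(\|\hat x\|_8>C_1\sqrt n\ \text{ or }\ \|\hat x\|_\infty>\tfrac12\sqrt n\log n\big)\le e^{-c(\log n)^2}.$$

*Proof.* (a) The first claim is Parseval. By Cauchy–Schwarz $\|\hat v\|_\infty\le\sqrt n\|v\|_{\ell^2}$, so $\|\hat v\|_8^8\le\|\hat v\|_\infty^6\|\hat v\|_2^2\le n^3\|v\|_{\ell^2}^8$.
(b) This is (T3) with $\ell_p\le2$, and the moment remark.
(c) By (b), $\mathbb E\|\hat x\|_8\le(\mathbb E\|\hat x\|_8^8)^{1/8}\le C\sqrt n$. The function $x\mapsto\|\hat x\|_8$ is convex and $n^{3/8}$-Lipschitz by (a), so (T5) with $\ell=2$ gives $\mathbb P(\|\hat x\|_8>(C+1)\sqrt n)\le e^{-n/(8n^{3/4})}$. If $|\hat x(\omega)|>\frac12\sqrt n\log n$, the real or imaginary part exceeds $\frac1{2\sqrt2}\sqrt n\log n$, which by (b) has probability at most $4e^{-(\log n)^2/16}$; sum over the $N$ values of $\omega$. $\square$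

## 4. Truncating back and forth between positions and frequencies

**Proposition 5.** Let $H\ge1$. There are $\kappa_0(H)\in(0,\frac12]$ and $n_0(H)$ such that the following holds for $n\ge n_0(H)$ and $(\log n)^{-20}\le\kappa\le\kappa_0(H)$. Let $G$ be standard Gaussian in $\mathbb R^m$, $d:\mathbb R^m\to\mathbb R^{\mathcal G}$ of class $C^1$, and $\mathcal J=n^{-1/2}\nabla d$. Assume:

- (H0) $d\circ\iota=-d$ for some linear isometry $\iota$ of $\mathbb R^m$;
- (H1) all rows of $\mathcal J$ have norm at most $\kappa$, everywhere;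
- (H2) there is an event $\Omega_0$ with $\mathbb P(\Omega_0^c)\le e^{-(\log n)^{3/2}}$ on which $\|\mathcal J\|_{S^8}\le HN^{1/8}$ and $\|\mathcal J\|_{op}\le n^{0.01}$.

Then with $\theta=\kappa^{1/2}$ and $\lambda=\kappa^{40}$: $\mathbb P(\|d(G)\|_{\theta,\lambda}>1)\le n^{-2}$ and $\mathbb E\|d(G)\|_{\theta,\lambda}\le2$.

The simplest example to keep in mind is linear: $d(G)=\sum_p\gamma_pv_p$ with fixed vectors $v_p$ and $\iota=-1$. Then $\mathcal J$ is a constant matrix.

*Proof.* By (H1), always $\|\mathcal J\|_{op}\le\|\mathcal J\|_{HS}\le\sqrt N\kappa\le\sqrt N$.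

**Step 1: smooth cut-offs.** We need a truncation that is smooth, contracts distances, and kills small values. For $\vartheta>0$ let $f(x)=x\max(0,1-\frac{3\vartheta}{4|x|})$ on $\mathbb C$. This is $x-\pi(x)$, with $\pi$ the metric projection onto the disc of radius $\frac34\vartheta$. It is $1$-Lipschitz: for a projection onto a convex set $\langle(x-\pi x)-(y-\pi y),\pi x-\pi y\rangle\ge0$, and expanding $|x-y|^2$ gives $|x-y|^2\ge|f(x)-f(y)|^2$. Let $s_\vartheta$ be $f$ convolved with a smooth radial probability density $\rho$ supported in $|x|\le\vartheta/4$. Then $s_\vartheta$ is smooth, odd, $1$-Lipschitz, commutes with conjugation (so it maps $\mathbb R$ to $\mathbb R$), and vanishes for $|x|\le\vartheta/2$. As $\int y\rho(y)dy=0$ and $|x-f(x)|\le\frac34\vartheta$,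
$$|x-s_\vartheta(x)|=\Big|\int\big((x-y)-f(x-y)\big)\rho(y)\,dy\Big|\le\vartheta .$$

**Step 2: the back-and-forth scheme and when it succeeds.** Put $\vartheta_{2j}=2^{-j-1}\kappa^{1/2}$ and $\vartheta_{2j+1}=2^{-j-1}\kappa^{40}/\sqrt2$; then
$$\vartheta_i^{-2}\le8\cdot2^i\kappa^{-80}.\tag{6}$$
Let $\mathcal Fx(\omega)=N^{-1/2}\hat x(\omega)$, which is unitary, $\mathcal F^{(i)}=\mathcal F$ for even $i$ and $\mathcal F^{(i)}=\mathcal F^{-1}$ for odd $i$. Define
$$z^{(0)}=n^{-1/2}d(G),\qquad z^{(i+1)}=\mathcal F^{(i)}s_{\vartheta_i}(z^{(i)})\quad\text{(coordinatewise)}.$$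
For even $i$ the $z^{(i)}$ are real, and for odd $i$ they are conjugate-symmetric, because $s_\vartheta$ commutes with conjugation. Since $s_\vartheta$ is odd, all $z^{(i)}$ change sign under $\iota$, so $\mathbb Ez^{(i)}=0$. Now $s_{\vartheta_{2j}}(z^{(2j)})=\mathcal F^{-1}z^{(2j+1)}$ and $\mathcal F^{-1}s_{\vartheta_{2j+1}}(z^{(2j+1)})=z^{(2j+2)}$. By telescoping, if $s_{\vartheta_{i_0}}(z^{(i_0)})=0$ for some $i_0$, then
$$n^{-1/2}d=\sum_{2j\le i_0}\big(z^{(2j)}-s_{\vartheta_{2j}}(z^{(2j)})\big)+\sum_{2j+1\le i_0}\mathcal F^{-1}\big(z^{(2j+1)}-s_{\vartheta_{2j+1}}(z^{(2j+1)})\big).$$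
Both sums are real. The first has sup norm at most $\sum_j\vartheta_{2j}\le\theta$. The $\mathcal F$-transform of the second has sup norm at most $\sum_j\vartheta_{2j+1}\le\lambda/\sqrt2$. Multiplying by $\sqrt n$ and using $\hat{\ }=\sqrt N\mathcal F$ and $\sqrt{nN}=\sqrt2\,n$, we get $\|d\|_{\theta,\lambda}\le1$. So it suffices to show that the scheme reaches zero with high probability.

**Step 3: few large coordinates make the next Jacobian small.** Regard all $z^{(i)}$ as maps into $\mathbb C^{\mathcal G}=\mathbb R^{2N}$, with real-linear operators. Let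
$$S_i=\{k:|z_k^{(i)}|>\vartheta_i/2\},\qquad v_i=|S_i|/N .$$
The derivative $T_i$ of $s_{\vartheta_i}$ at $z^{(i)}$ is a block-diagonal contraction which vanishes on coordinates outside $S_i$, so $T_i=T_i\Pi_{S_i}=\Pi_{S_i}T_i$, and
$$\nabla z^{(i+1)}=\mathcal F^{(i)}T_i\,\mathcal F^{(i-1)}T_{i-1}\cdots\mathcal F^{(0)}T_0\,\mathcal J .$$
Three bounds follow. Always
$$\|\nabla z^{(i+1)}\|_{HS}^2\le\|\mathcal J\|_{HS}^2\le N .\tag{7}$$
For $i=0$,
$$\|\nabla z^{(1)}\|_{HS}^2\le\|T_0\Pi_{S_0}\mathcal J\|_{HS}^2\le\kappa^2|S_0| .\tag{8}$$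
For $i\ge1$ the product contains $Q=\Pi_{S_i}\mathcal F^{(i-1)}\Pi_{S_{i-1}}$. Its entries have modulus $N^{-1/2}$, and passing from complex to real operators doubles the squared Hilbert–Schmidt norm, so $\|Q\|_{HS}^2=2N^{-1}|S_i||S_{i-1}|=2Nv_iv_{i-1}$. Its singular values are at most $1$, so $\|Q\|_{S^{8/3}}^{8/3}\le2Nv_iv_{i-1}$. By Hölder with $\frac12=\frac38+\frac18$, on $\Omega_0$,
$$\|\nabla z^{(i+1)}\|_{HS}^2\le(2Nv_iv_{i-1})^{3/4}\|\mathcal J\|_{S^8}^2\le2H^2N(v_iv_{i-1})^{3/4}\qquad(i\ge1).\tag{9}$$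
A remark on the number $8$: with a bound for $\|\mathcal J\|_{S^p}$ instead, the same Hölder step uses $\frac12=(\frac12-\frac1p)+\frac1p$ and gives the power $(v_iv_{i-1})^{1-2/p}$, of total degree $2-\frac4p$. This exceeds $1$ exactly when $p>4$. For $p=8$ it is $\frac32$.

**Step 4: the fractions $v_i$ concentrate.** We need to pass between $v_i$ and its mean. Let
$$\varepsilon_i=\kappa^{400(6/5)^i},\qquad i_*=\min\{i:\varepsilon_i<n^{-0.1}\}.$$
As $\kappa\le\frac12$, $i_*\le C\log\log n$; as $\kappa\ge(\log n)^{-20}$, $i_*\ge2$ for large $n$; and $\varepsilon_{i_*}=\varepsilon_{i_*-1}^{6/5}\ge n^{-0.12}$. From now on $i\le i_*+1$, so $\vartheta_i\ge(\log n)^{-C}$.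

Let $\phi:[0,\infty)\to[0,1]$ be smooth, $0$ on $[0,\frac14]$, $1$ on $[\frac12,\infty)$, $|\phi'|\le8$, and $\Phi_i=N^{-1}\sum_k\phi(|z_k^{(i)}|/\vartheta_i)$. Then $v_i\le\Phi_i\le N^{-1}\#\{k:|z_k^{(i)}|>\vartheta_i/4\}$. By Chebyshev, $\mathbb Ez^{(i)}=0$ and Poincaré,
$$\mathbb E\Phi_i\le16\vartheta_i^{-2}N^{-1}\mathbb E\|z^{(i)}\|^2\le16\vartheta_i^{-2}N^{-1}\mathbb E\|\nabla z^{(i)}\|_{HS}^2 .\tag{10}$$
Moreover $\nabla\Phi_i=N^{-1}\vartheta_i^{-1}(\nabla z^{(i)})^Tw$ with $\|w\|\le8\sqrt N$, so $|\nabla\Phi_i|\le8\vartheta_i^{-1}N^{-1/2}\|\mathcal J\|_{op}$. This is at most $8\vartheta_i^{-1}n^{-0.49}$ on $\Omega_0$ and at most $8\vartheta_i^{-1}$ always. (T2) with $r=4000$ and Markov give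
$$\mathbb P(|\Phi_i-\mathbb E\Phi_i|>n^{-0.4})\le(\log n)^Cn^{1600}\big(n^{-1960}+e^{-(\log n)^{3/2}}\big)\le n^{-300}.$$
Let $\Omega_1$ be the event that $\Phi_i\le\mathbb E\Phi_i+n^{-0.4}$ for all $i\le i_*+1$. Then $\mathbb P(\Omega_0^c\cup\Omega_1^c)\le n^{-299}$. Put $V_i=\mathbb E\Phi_i+n^{-0.4}$; on $\Omega_1$, $v_i\le V_i$.

**Step 5: doubly exponential decay.** We claim $V_i\le\varepsilon_i$ for $0\le i\le i_*$, if $\kappa_0$ is small and $n$ is large.

For $i=0$: $z_k^{(0)}$ is $\kappa$-Lipschitz with mean $0$, and $\vartheta_0/4=\kappa^{1/2}/8$, so $\mathbb E\Phi_0\le\max_k\mathbb P(|z_k^{(0)}|\ge\kappa^{1/2}/8)\le2e^{-1/(128\kappa)}$. Hence $V_0\le2e^{-1/(128\kappa)}+n^{-0.4}\le\kappa^{400}$, recalling $\kappa\ge(\log n)^{-20}$.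

For $i=1$: by (10), (8) and $\vartheta_1^{-2}\le16\kappa^{-80}$, $\mathbb E\Phi_1\le16\vartheta_1^{-2}\kappa^2\,\mathbb Ev_0\le256\kappa^{-78}\,\mathbb E\Phi_0$. Hence $V_1\le257\kappa^{-80}\big(2e^{-1/(128\kappa)}+n^{-0.4}\big)\le\kappa^{480}=\varepsilon_1$.

For $1\le i<i_*$, given the claim up to $i$: use (10) and (6), then (9) on $\Omega_0\cap\Omega_1$ and (7) off it:
$$V_{i+1}\le128\cdot2^{i+1}\kappa^{-80}\Big[2H^2(\varepsilon_i\varepsilon_{i-1})^{3/4}+n^{-299}\Big]+n^{-0.4}.$$
The exponent of $\kappa$ in $(\varepsilon_i\varepsilon_{i-1})^{3/4}$ is $300\cdot\frac{11}5(\frac65)^{i-1}=660(\frac65)^{i-1}$, and in $\varepsilon_{i+1}$ it is $400\cdot\frac{36}{25}(\frac65)^{i-1}=576(\frac65)^{i-1}$. So $(\varepsilon_i\varepsilon_{i-1})^{3/4}=\varepsilon_{i+1}\kappa^{84(6/5)^{i-1}}$, and $84(\frac65)^{i-1}-80\ge84(1+\frac{i-1}5)-80=4+16.8(i-1)$. The first part is therefore at most $256H^2\,2^{i+1}\kappa^{4+16.8(i-1)}\varepsilon_{i+1}\le\frac12\varepsilon_{i+1}$ for small $\kappa_0$.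 The rest is at most $2n^{-0.4}\le\frac12\varepsilon_{i+1}$, since $\varepsilon_{i+1}\ge\varepsilon_{i_*}\ge n^{-0.12}$.

**Step 6: the scheme reaches zero.** Let $i=i_*$. On $\Omega_0\cap\Omega_1$, $v_i\le n^{-0.1}$. Each row of $\mathcal F^{(i)}\Pi_{S_i}$ has norm $\sqrt{v_i}$, so the real and imaginary parts of $z_k^{(i+1)}$ have gradient norm at most $\sqrt{v_i}\,\|\mathcal J\|_{op}\le n^{-0.04}$ there, and at most $\sqrt N$ always. They have mean $0$, so (T2) with $r=200$ gives $\mathbb E|z_k^{(i+1)}|^{200}\le C(n^{-8}+N^{100}n^{-299})$. Since $\vartheta_{i+1}\ge(\log n)^{-C}$, Markov and a union bound over $k$ give $\mathbb P(\exists k:|z_k^{(i+1)}|>\vartheta_{i+1}/2)\le n^{-5}$. Otherwise $s_{\vartheta_{i+1}}(z^{(i+1)})=0$, and Step 2 applies. So $\mathbb P(\|d\|_{\theta,\lambda}>1)\le n^{-5}\le n^{-2}$.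

Finally $\|d\|_{\theta,\lambda}\le\max_k|z_k^{(0)}|/\theta$ and $\mathbb E\max_k|z_k^{(0)}|^2\le N\kappa^2$ by Poincaré. By Cauchy–Schwarz on the bad event, $\mathbb E\|d\|_{\theta,\lambda}\le1+\theta^{-1}(N\kappa^2)^{1/2}n^{-5/2}\le2$. $\square$

## 5. The Gaussian block and good vectors

Now we make precise the fresh signs of Section 2. The means must lie in $[-1,1]$, so a bounded function $\psi$ is inserted.

Let $\psi$ be smooth, odd, $0\le\psi'\le1$, $|\psi|\le1$, $\psi(x)=x$ for $|x|\le\frac12$. With $\gamma$ standard Gaussian put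
$$\beta:=\mathbb E[\gamma\psi(\gamma)]=\mathbb E\psi'(\gamma)\ge\mathbb P(|\gamma|\le\tfrac12)\ge0.38 .$$

**Definition (Gaussian block).** Let $R,B\subset[0,n)$ be disjoint, $P=R\cup B$, $M=(M_{jl})_{j\in B,l\in R}$ real with $\|M\|\le1$, $g$ standard Gaussian in $\mathbb R^R$, $X=Mg$, and
$$y_l=\psi(g_l)\ (l\in R),\qquad y_j=\psi(X_j)\ (j\in B).\tag{11}$$
Given $g$, let $b_p$ ($p\in P$) be independent signs with mean $y_p$, and $\eta=b-y$.

For example, if $R=\{l\}$, $B=\{j\}$ and $M=(\mu)$, then $y_l=\psi(g)$ and $y_j=\psi(\mu g)$, and we shall see in Lemma 9 that $\mathbb E[y_jy_l]$ differs from $\beta\mu$ by at most $2\mu^2$.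

We have $|y|\le1$, $y$ is odd in $g$, and $\|\nabla y\|_{op}\le\sqrt{1+\|M\|^2}\le\sqrt2$. So $\operatorname{Re}\hat y(\omega)$ and $\operatorname{Im}\hat y(\omega)$ are $\sqrt2\sqrt{|P|}$-Lipschitz with mean $0$, with tails at most $2e^{-s^2/(4|P|)}$, and $\mathbb E|\hat y(\omega)|^8\le C|P|^4$. By Lemma 4(a), $\|\hat y\|_8$ is $\sqrt2\,n^{3/8}$-Lipschitz in $g$, with mean at most $C\sqrt n$. Gaussian concentration, and a union bound over $\omega$, give an absolute $C_2$ such that, for large $n$,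
$$\|\hat y\|_8\le C_2\sqrt n\ \text{ and }\ \|\hat y\|_\infty\le\tfrac12\sqrt n\log n\quad\text{with probability at least }1-e^{-c(\log n)^2}.\tag{12}$$
Given $g$, the $\eta_p$ are independent, mean zero, $|\eta_p|\le2$, each in an interval of length $2$. Lemma 4(b) and $b=y+\eta$ give $\mathbb E\|\hat b\|_8^8\le C|P|^4$, so by Markov there is an absolute $C_3$ with
$$\mathbb P\big(\|\hat b\|_8>\tfrac12C_3\sqrt{|P|}\big)\le\tfrac18 .\tag{13}$$
In the same way there is an absolute $C_4$ with $\mathbb P(\|\hat x\|_8>C_4\sqrt n)\le\frac18$ for $x$ as in Lemma 4(b). Now fix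
$$A=1+C_1+C_2+C_3+C_4,\qquad\kappa_0=\kappa_0(6A)\ \text{ from Proposition 5}.$$

**Definition (good vector).** A vector $x$ supported on $[0,n)$ with $|x_p|\le2$ is *good* if $\|\hat x\|_8\le A\sqrt n$ and $\|\hat x\|_\infty\le\sqrt n\log n$.

By Lemma 4(c), an $x$ as in Lemma 4(b) is good except with probability $e^{-c(\log n)^2}$. The all-ones vector on $[0,n)$ is not good, since $\hat x(1)=n$. The point of the notion is this: the matrix $(x_{p-k})_{k,p\in\mathcal G}$ is circulant with singular values $|\hat x(\omega)|$, and $(x_{p+k})_{k,p}$ is the same matrix with its rows permuted. So for good $x$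
$$\text{both matrices have }S^8\text{ norm}\le A\sqrt n\,N^{1/8}\text{ and operator norm}\le\sqrt n\log n.\tag{14}$$

## 6. Linear and quadratic noise in the two-sided norm

In this section $\theta=\kappa^{1/2}$, $\lambda=\kappa^{40}$, and $n$ is large.

**Proposition 6 (linear noise).** Let $x$ be good, $P\subset[0,n)$, $\Lambda\subset\mathcal G\setminus\{0\}$, $K\ge1$, and $\max\{(\log n)^{-20},\,4\sqrt{|P|/n}/K\}\le\kappa\le\kappa_0$. If $\xi_p$ ($p\in P$) are independent, mean zero, $|\xi_p|\le2$, then $\mathbb E\|\Pi_\Lambda\{x,\xi\}\|_{\theta,\lambda}\le12K$.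

*Proof.* The plan is to replace $\xi$ by Gaussians and apply Proposition 5. By (3), $\Pi_\Lambda\{x,\xi\}=\sum_p\xi_pv_p$ with the fixed vectors $v_p=\Pi_\Lambda(x_{p+k}+x_{p-k})_k$. Let $\xi'$ be an independent copy of $\xi$, $\varepsilon_p$ independent uniform signs, $\gamma_p$ independent standard Gaussians. Then
$$\mathbb E\Big\|\sum\xi_pv_p\Big\|\le\mathbb E\Big\|\sum\varepsilon_p(\xi_p-\xi_p')v_p\Big\|\le4\,\mathbb E\Big\|\sum\varepsilon_pv_p\Big\|\le4\sqrt{\pi/2}\;\mathbb E\Big\|\sum\gamma_pv_p\Big\| .$$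
The first inequality is symmetrization; the second is contraction, as $|\xi_p-\xi'_p|\le4$; the third is Jensen, since $\gamma_p=|\gamma_p|\operatorname{sgn}\gamma_p$ with $|\gamma_p|$ independent of the sign and $\mathbb E|\gamma_p|=\sqrt{2/\pi}$. Apply Proposition 5 with $H=6A$, $d=K^{-1}\sum\gamma_pv_p$, $\iota=-1$, and $\Omega_0$ the whole space. The rows of $\mathcal J$ have norm at most $4\sqrt{|P|}/(K\sqrt n)\le\kappa$, and by (14) $\|\mathcal J\|_{S^8}\le2AN^{1/8}$ and $\|\mathcal J\|_{op}\le2\log n\le n^{0.01}$. So $\mathbb E\|\sum\gamma_pv_p\|\le2K$, and $8\sqrt{\pi/2}\le12$. $\square$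

**Lemma 7 (decoupling).** For independent mean zero $\eta_p$, with $J$ running over the subsets of the index set,
$$\mathbb E\|\Pi_\Lambda\Gamma(\eta)\|_{\theta,\lambda}\le2\max_J\mathbb E\|\Pi_\Lambda\{\eta_J,\eta_{J^c}\}\|_{\theta,\lambda}.\tag{15}$$

*Proof.* Let $v_{pq}=\frac12(e_{q-p}+e_{p-q})$, and let $J$ be uniformly random. An ordered pair $p\ne q$ has $p\in J,q\notin J$ with probability $\frac14$, so
$$\Gamma(\eta)=\sum_{p\ne q}\eta_p\eta_qv_{pq}=4\,\mathbb E_J\sum_{p\in J,\,q\notin J}\eta_p\eta_qv_{pq}=2\,\mathbb E_J\{\eta_J,\eta_{J^c}\}.$$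
Apply Jensen. $\square$

**Proposition 8 (block noise).** In the setting of (11), let $16\sqrt{|P|/n}\le\kappa\le\kappa_0$ and $\kappa\ge(\log n)^{-20}$. Let $a$ be good, $|a|\le1$, $a=0$ on $P$. Then
$$\mathbb E\|\{a,y\}\|_{\theta,\lambda}\le2,\qquad\mathbb E\|\Gamma(y)-\mathbb E\Gamma(y)\|_{\theta,\lambda}\le2 .$$

*Proof.* For the first bound, $d(g)=\{a,y\}$ is odd in $g$. The gradient of its $k$-th coordinate is $(\nabla y)^T\big((a_{p+k}+a_{p-k})_{p\in P}\big)$, of norm at most $2\sqrt2\sqrt{|P|}$, so (H1) holds. By (14), $\|\mathcal J\|_{S^8}\le2\sqrt2\,AN^{1/8}$ and $\|\mathcal J\|_{op}\le2\sqrt2\log n$. Apply Proposition 5 with $H=6A$. (The coordinate $k=0$ is zero.)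

For the second, $\Gamma(y)$ is even in $g$, so $\iota=-1$ is not available. We double the variables: by Jensen, $\mathbb E\|\Gamma(y)-\mathbb E\Gamma(y)\|\le\mathbb E\|d(g,\tilde g)\|$ with $d(g,\tilde g)=\Gamma(y(g))-\Gamma(y(\tilde g))$ and $\tilde g$ an independent copy. This $d$ changes sign when $g,\tilde g$ are swapped, which is a linear isometry. For $k\ne0$, $\nabla\Gamma(y)_k=(\nabla y)^T\big((y_{p+k}+y_{p-k})_{p\in P}\big)$ has norm at most $2\sqrt2\sqrt{|P|}$, and the row $k=0$ is zero. So the rows of $\nabla d$ have norm at most $4\sqrt{|P|}$ everywhere, and (H1) holds. Let $\Omega_0$ be the event that both $y(g)$ and $y(\tilde g)$ satisfy the bounds in (12); it has probability at least $1-2e^{-c(\log n)^2}$. On it both are good, so $\|\mathcal J\|_{S^8}\le2\cdot2\sqrt2\,AN^{1/8}\le6AN^{1/8}$ and $\|\mathcal J\|_{op}\le n^{0.01}$. Apply Proposition 5. $\square$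

## 7. The mean autocorrelation of a block

**Lemma 9.** In the setting of (11) suppose $M_{jl}=\mu_{l-j}$ with $\mu$ real and even. For $k\ne0$,
$$\mathbb E\Gamma(y)_k=\beta\mu_kN_k+q_k,\qquad N_k=\#\{(j,l)\in B\times R:|l-j|=|k|\},\qquad\|\hat q\|_\infty\le6\|M\|^2n\quad(q_0:=0).$$
Also $q$ is real and even, and $q_k=0$ whenever no two elements of $P$ differ by $|k|$.

*Proof.* We split pairs of positions by where they lie.

Pairs in $R\times R$: for $l\ne l'$, $\mathbb E[y_ly_{l'}]=0$ by independence and oddness.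

Pairs in $B\times B$: let $\Sigma=\mathbb E[y_By_B^T]$. For a unit vector $x$, $x^T\Sigma x=\operatorname{Var}\langle x,y_B\rangle\le\mathbb E\|M^T\operatorname{diag}(\psi'(X))x\|^2\le\|M\|^2$ by Poincaré. The contribution to $\hat q(\omega)$ is $e^*\Sigma e-\operatorname{tr}\Sigma$ with $e=(\omega^j)_{j\in B}$, of modulus at most $2\|M\|^2n$.

Pairs between $B$ and $R$: put $\chi=\psi(X)-X$. Since $\mathbb E[g_{l'}\psi(g_l)]=\beta\mathbf 1_{l=l'}$,
$$\mathbb E[y_By_R^T]=\mathbb E[X\psi(g)^T]+\mathbb E[\chi\psi(g)^T]=\beta M+\Delta .$$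
For unit $x,x'$, $|x^T\Delta x'|\le(\mathbb E\langle x,\chi\rangle^2)^{1/2}(\mathbb E\langle x',\psi(g)\rangle^2)^{1/2}$, and the second factor is at most $1$. For the first, $\chi$ is odd in $g$, so it has mean zero, and $\psi'(X_j)-1\in[-1,0]$ vanishes for $|X_j|\le\frac12$. By Poincaré, then Chebyshev with $\operatorname{Var}X_j\le\|M\|^2$, the first factor is at most
$$\Big(\|M\|^2\sum_jx_j^2\,\mathbb P(|X_j|>\tfrac12)\Big)^{1/2}\le2\|M\|^2 .$$
So $\|\Delta\|\le2\|M\|^2$. The contribution of $\Delta$ to $\hat q(\omega)$ is $\sum_{j,l}\Delta_{jl}(\omega^{l-j}+\omega^{j-l})$, of modulus at most $4\|M\|^2n$. The part $\beta M$ contributes $\beta(\mu_kN_k^++\mu_{-k}N_k^-)=\beta\mu_kN_k$ at lag $k$, where $N_k^\pm$ count pairs with $l-j=\pm k$. This proves the formula with $\|\hat q\|_\infty\le6\|M\|^2n$. Reality and evenness are clear. If no two elements of $P$ differ by $|k|$, then $\mathbb E\Gamma(y)_k=0=N_k$, so $q_k=0$. $\square$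

To bound $\|M\|$ we shall need the Fourier sup norm of a product $mt$.

**Lemma 10 (multipliers).** For $m\in\mathbb R^{\mathcal G}$ let $\|m\|_{\mathcal A}=N^{-1}\sum_\omega|\hat m(\omega)|$. Then $\|\widehat{mt}\|_\infty\le\|m\|_{\mathcal A}\|\hat t\|_\infty$, and
$$\|m\|_{\mathcal A}\le\Big(\sum_km_k^2\Big)^{1/2},\qquad\|m\|_{\mathcal A}\le C\Big(N^{-1}\sum_km_k^2+N\sum_k(m_{k+1}-m_k)^2\Big)^{1/2}.$$

For example, $m\equiv1$ has $\hat m(1)=N$ and $\hat m(\omega)=0$ otherwise, so $\|m\|_{\mathcal A}=1$.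

*Proof.* The first claim follows from $\widehat{mt}(\omega)=N^{-1}\sum_\zeta\hat m(\zeta)\hat t(\omega\zeta^{-1})$. The second is Cauchy–Schwarz and Parseval. For the third, insert the weight $w_\omega=1+N^2|1-\omega|^2$: the difference $m_{k+1}-m_k$ has transform of modulus $|1-\omega||\hat m(\omega)|$, so $\sum_\omega w_\omega|\hat m|^2=N\sum m_k^2+N^3\sum(m_{k+1}-m_k)^2$. For $\omega=e^{2\pi ih/N}$ with $|h|\le N/2$ we have $|1-\omega|\ge4|h|/N$, so $\sum_\omega w_\omega^{-1}\le\sum_{h\in\mathbb Z}(1+16h^2)^{-1}\le C$. $\square$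

## 8. Reserved positions with regular distance counts

Let $\delta_0\in(0,\frac1{16}]$ be a small constant, chosen in Section 9, $\delta_i=4^{-i}\delta_0$, and $I=\max\{i:\delta_i\ge n^{-1/20}\}$. The repair at stage $i$ uses positions inside $[\delta_in,(1-\delta_i)n)$. The distance count $N_k$ is a denominator, so it must be close to its mean. The stay-away from the ends ensures that stage $i$ does not touch lags beyond $(1-\delta_i)n$.

**Lemma 11.** For large $n$ there are pairwise disjoint sets $R_i,B_i\subset[\delta_in,(1-\delta_i)n)$ $(1\le i\le I)$ such that, with $P_i=R_i\cup B_i$, $N_k^{(i)}=\#\{(j,l)\in B_i\times R_i:|j-l|=k\}$, $L_i=\#(\mathbb Z\cap[\delta_in,(1-\delta_i)n))$ and $\bar N_k^{(i)}=2\delta_i^2(L_i-k)$: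

- (L1) $|P_i|\le4\delta_in$;
- (L2) for $1\le k\le(1-3\delta_i)n$: $\bar N_k^{(i)}\ge\delta_i^3n$ and $|\nu_k|\le\frac12$, where $\nu_k:=N_k^{(i)}/\bar N_k^{(i)}-1$;
- (L3) $\sum_{1\le k\le(1-3\delta_i)n}\nu_k^2\le\delta_i^{-6}$.

*Proof.* Label positions at random: independently, each $p$ gets at most one label, namely $R_i$ with probability $\delta_i$ and $B_i$ with probability $\delta_i$ for each $i$ with $p\in[\delta_in,(1-\delta_i)n)$. This is possible as $\sum_{i\ge1}2\delta_i<1$.

(L1): $\mathbb E|P_i|\le2\delta_in$, so by Hoeffding (L1) fails with probability at most $e^{-8\delta_i^2n}$.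

(L2): there are $L_i-k$ pairs $\{p,p+k\}$ in the interval, so $\mathbb EN_k=\bar N_k$. As $L_i-k\ge\delta_in-1\ge\frac12\delta_in$, $\bar N_k\ge\delta_i^3n$. Changing one label changes $N_k$ by at most $2$, so McDiarmid gives
$$\mathbb P(|N_k-\bar N_k|>\tfrac12\bar N_k)\le2e^{-\bar N_k^2/(8n)}\le2e^{-\delta_i^6n/8}\le2e^{-n^{0.7}/8}.$$

(L3): $N_k$ is a sum of indicators $\chi_e$ over pairs $e=\{p,p+k\}$, independent for disjoint pairs. Each pair meets at most two others, and $\operatorname{Cov}(\chi_e,\chi_f)\le\mathbb E\chi_e$, so $\operatorname{Var}N_k\le3\bar N_k$ and $\mathbb E\nu_k^2\le3/\bar N_k\le3\delta_i^{-3}n^{-1}$. Thus $\mathbb E\sum_k\nu_k^2\le3\delta_i^{-3}$, and (L3) fails with probability at most $3\delta_i^3$.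

Since $I\le C\log n$ and $\sum_{i\ge1}3\delta_i^3<\frac12$, the total failure probability is below $1$ for large $n$. $\square$

Fix such sets and let $Q_0=[0,n)\setminus\bigcup_iP_i$ be the unreserved positions.

## 9. The random start

Let $\kappa_*>0$ be a sufficiently small constant with $32\kappa_*\le\kappa_0$, and
$$\delta_0:=\kappa_*^2\le\tfrac1{16},\qquad\kappa_i:=32\sqrt{\delta_i}\ (\le\kappa_0\text{ for }i\ge1).$$
The constants are chosen in the order $C_1,\dots,C_4$; $A$; $\kappa_0$; $\kappa_*$; then $n$ is large. Put $\delta_{I+1}=\delta_I/4<n^{-1/20}$. Call an index $i\ge1$ *early* if $\delta_i\ge(\log n)^{-20}$; then $\kappa_i\ge(\log n)^{-20}$ and Proposition 5 is available. Otherwise call it *late*; $I+1$ is late. For late indices a union bound will do, as in Section 1.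

Let $a^0$ be uniform random signs on $Q_0$, zero elsewhere. Sort the lags by their distance to $n$:
$$\Lambda_0=\{1\le|k|\le(1-\delta_0)n\},\quad\Lambda_s=\{(1-\delta_{s-1})n<|k|\le(1-\delta_s)n\}\ (1\le s\le I),\quad\Lambda_{I+1}=\{|k|>(1-\delta_I)n\},$$
and let $D_s=\Pi_{\Lambda_s}\Gamma(a^0)$, so that $\Gamma(a^0)=\sum_{s=0}^{I+1}D_s$.

*A trivial bound.* If $|x|,|\xi|\le2$ then $\|\{x,\xi\}\|_\infty\le8n$. So for $\theta\ge(\log n)^{-10}$, $\|\Pi_\Lambda\{x,\xi\}\|_{\theta,\lambda}\le8\sqrt n/\theta\le n$. Hence exceptional events of probability $e^{-c(\log n)^2}$ contribute at most $ne^{-c(\log n)^2}\le1$ to expectations.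

**Lemma 12.** With probability at least $\frac12$ all of the following hold, with all vectors real and even:

- (i) $\|\widehat{a^0}\|_8\le C_4\sqrt n$ and $\|\widehat{a^0}\|_\infty\le\sqrt n(\log n)^{3/4}$;
- (ii) $D_0=u+\tau^{(0)}$ with $\|u\|_\infty\le416\kappa_*^{-1/2}\sqrt n$ and $\|\hat\tau^{(0)}\|_\infty\le\delta_0^{16}n$;
- (iii) for $1\le s\le I+1$: $D_s=u_{(s)}+\tau^{(s)}$ with $\|u_{(s)}\|_\infty\le\rho_s\sqrt n$, $\rho_s:=C2^{s/4}\delta_s^{1/4}$, and $\|\hat\tau^{(s)}\|_\infty\le\frac14\delta_s^{16}n$; moreover $\tau^{(s)}=0$ if $s$ is late.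

*Proof.* (i) The first bound fails with probability at most $\frac18$ by the choice of $C_4$; the second with probability at most $CNe^{-c(\log n)^{3/2}}=o(1)$ by Lemma 4(b).

(ii) Here the noise is not small, so we use Proposition 6 with a large $K$. Apply (15) and Proposition 6 with $\xi=a^0_J$, $x=a^0_{J^c}$, $K=K_0=4/\kappa_*$, $\kappa=\kappa_*$; indeed $4\sqrt{|P|/n}/K_0\le\kappa_*$. Given good $x$ the expectation is at most $12K_0$; bad $x$ has probability at most $e^{-c(\log n)^2}$ by Lemma 4(c). So $\mathbb E\|D_0\|_{\theta,\lambda}\le2(12K_0+1)\le26K_0$, and with probability at least $\frac34$, $\|D_0\|_{\theta,\lambda}\le104K_0=416/\kappa_*$. With $\theta=\kappa_*^{1/2}$, $\lambda=\kappa_*^{40}$ this gives $\|u\|_\infty\le416\kappa_*^{-1/2}\sqrt n$ and $\|\hat\tau^{(0)}\|_\infty\le416\kappa_*^{39}n\le\kappa_*^{32}n=\delta_0^{16}n$.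

(iii), $s$ early. For $|k|>(1-\delta_{s-1})n$ only pairs with one element in $[0,\delta_{s-1}n)$ and the other in $((1-\delta_{s-1})n,n)$ contribute, so $D_s=\Pi_{\Lambda_s}\{a_L,a_R\}$ with the corresponding restrictions of $a^0$. Condition on $a_R$, which is good except with probability $e^{-c(\log n)^2}$, and apply Proposition 6 with $\xi=a_L$, $|P|\le4\delta_sn+1\le8\delta_sn$, $K=1$, $\kappa=\kappa_s\ge4\sqrt{8\delta_s}$. This gives $\mathbb E\|D_s\|_{\theta,\lambda}\le13$. So $\mathbb P(\|D_s\|_{\theta,\lambda}>1000\cdot2^{s/4})\le\frac{13}{1000}2^{-s/4}$, which sums over $s\ge1$ to less than $0.07$. Otherwise $\|u_{(s)}\|_\infty\le1000\cdot2^{s/4}\kappa_s^{1/2}\sqrt n$, and $\|\hat\tau^{(s)}\|_\infty\le1000\cdot2^{s/4}\cdot32^{40}\delta_s^{20}n\le\frac14\delta_s^{16}n$, because $2^{s/4}\le4^s\le\delta_s^{-1}$ and $\delta_0$ is small.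

(iii), $s$ late. For $k\in\Lambda_s$ we have $|k|>n/2$, so the pairs $\{p,p+|k|\}$ are disjoint and $D_{s,k}$ is a sum of at most $n-|k|\le4\delta_sn$ independent signs. Hence $\mathbb P(|D_{s,k}|>\delta_s^{1/4}\sqrt n)\le2e^{-1/(8\sqrt{\delta_s})}\le2e^{-(\log n)^{10}/8}$. Sum over all $k$, and take $\tau^{(s)}=0$, $u_{(s)}=D_s$.

The failure probabilities sum to less than $\frac18+\frac14+0.07+o(1)<\frac12$. $\square$

## 10. The repair step and the proof of Theorem 2

Fix $a^0$ as in Lemma 12.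

**Definition (state $\mathcal S(i)$, $0\le i\le I$).** Signs $a=a^{(i)}$ on $Q_0\cup P_1\cup\dots\cup P_i$ (zero elsewhere) and real even $u,t$ on $\mathcal G$ with
$$\Gamma(a)_k=u_k+t_k+\sum_{s>i}D_{s,k}\qquad(k\ne0)\tag{16}$$
and

- (S1) $|u_k|\le U_i\sqrt n$ for $k\ne0$;
- (S2) $\|\hat t\|_\infty\le\delta_i^{16}n$;
- (S3) $|t_k|\le\varrho_i\sqrt n$ for $|k|>(1-\delta_i)n$;
- (S4) $\|\hat a\|_8\le\big(C_4+C_3\sum_{l=1}^i\sqrt{\delta_l}\big)\sqrt n$ and $\|\hat a\|_\infty\le\big(1+\sum_{l=1}^i\sqrt{\delta_l}\big)\sqrt n(\log n)^{3/4}$.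

$\mathcal S(0)$ holds with $a=a^0$, $u$ from Lemma 12(ii), $t=\tau^{(0)}$ and $U_0=\varrho_0=416\kappa_*^{-1/2}$. Outside $\Lambda_0$ we have $D_0=0$, so $t=-u$ there, which gives (S3). Note $\sum_{l\ge1}\sqrt{\delta_l}=\sqrt{\delta_0}\le\frac14$. So by (S4), for large $n$, $a$ is good, and $a+y$ is good whenever $y$ satisfies the bounds in (12) and is supported off $a$.

We now go from $\mathcal S(i)$ to $\mathcal S(i+1)$ for $0\le i<I$. Write $\delta=\delta_{i+1}$, so $\delta_i=4\delta$; let $R,B,P,N_k,\bar N_k,\nu_k$ be the data of Lemma 11 with index $i+1$, $N_0:=\bar N_0$, $\nu_0:=0$, extended evenly in $k$; and $\kappa=\kappa_{i+1}$.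

**Step 1: choose $M$ so that the block cancels $t$ in mean.** Let $W_k=1$ for $|k|\le(1-4\delta)n$, $W_k=0$ for $|k|\ge(1-3\delta)n$, linear in $|k|$ in between. Set
$$\mu_k=-\frac{W_kt_k}{\beta N_k}\ (W_k\ne0),\qquad\mu_k=0\ (W_k=0),\qquad M_{jl}=\mu_{l-j}\ (j\in B,\ l\in R).$$
Up to transposition $M$ is a submatrix of the circulant $(\mu_{l-j})_{l,j\in\mathcal G}$, so $\|M\|\le\|\hat\mu\|_\infty$. Let $m=W/N_\cdot$ and $\bar m=W/\bar N_\cdot$, both $0$ where $W=0$. By (L2), $|\bar m_k|\le\delta^{-3}n^{-1}$; this holds for $k=0$ too. Also $|\bar m_{k+1}-\bar m_k|\le3\delta^{-4}n^{-2}$: we have $|W_{k+1}-W_k|\le\frac1{\delta n}$ and $|\bar N_{k+1}-\bar N_k|\le2\delta^2$, which give contributions at most $\delta^{-4}n^{-2}$ and $2\delta^2\delta^{-6}n^{-2}$; if one of $W_k,W_{k+1}$ vanishes only the first occurs. By the last bound in Lemma 10, $\|\bar m\|_{\mathcal A}\le C\delta^{-4}n^{-1}$. Since $m-\bar m=-\bar m\nu/(1+\nu)$, (L2), (L3) and the first bound of Lemma 10 for $\|m\|_{\mathcal A}$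 give $\|m-\bar m\|_{\mathcal A}\le\big(\sum_k(2\bar m_k\nu_k)^2\big)^{1/2}\le4\delta^{-6}n^{-1}$. Hence, by (S2),
$$\|M\|\le\|\hat\mu\|_\infty\le\beta^{-1}\|m\|_{\mathcal A}\|\hat t\|_\infty\le C\delta^{-6}n^{-1}\cdot(4\delta)^{16}n\le\delta^9\le1\tag{17}$$
for $\delta_0$ small.

**Step 2: sample the new signs and sort the terms.** Take $g,y,b,\eta$ as in Section 5 and $a^{(i+1)}=a+b$. By (4), and because $a$ vanishes on $P$,
$$\Gamma(a+b)=\Gamma(a)+\mathbb E\Gamma(y)+Z_1+Z_2+Z_3+Z_4,$$
$$Z_1=\{a,y\},\quad Z_2=\Gamma(y)-\mathbb E\Gamma(y),\quad Z_3=\Pi\{a+y,\eta\},\quad Z_4=\Gamma(\eta).$$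
By Lemma 9 and (17), for $k\ne0$, $\mathbb E\Gamma(y)_k=-W_kt_k+q_k$ with $\|\hat q\|_\infty\le6\delta^{18}n\le\frac14\delta^{16}n$.

**Step 3: the noise when $i+1$ is early.** We want the noise to split again into a small part and a Fourier-small part. By (L1), $\kappa=32\sqrt\delta\ge16\sqrt{|P|/n}$. Use $\|\cdot\|_{\theta,\lambda}$ with $\theta=\kappa^{1/2}$, $\lambda=\kappa^{40}$. Proposition 8 gives $\mathbb E\|Z_1\|,\mathbb E\|Z_2\|\le2$. Given $g$ with $a+y$ good, which is all $g$ outside an event of probability $e^{-c(\log n)^2}$, Proposition 6 with $x=a+y$, $\xi=\eta$, $K=1$ applies; with the trivial bound, $\mathbb E\|Z_3\|\le12+1$. For $Z_4$ use (15) given $g$, and then Proposition 6 given $g$ and $\eta_{J^c}$, with $x=\eta_{J^c}$, $\xi=\eta_J$, $K=1$; by Lemma 4(c) $\eta_{J^c}$ is good outside probability $e^{-c(\log n)^2}$. So $\mathbb E\|Z_4\|\le2(12+1)$. The total is at most $43$, so with probability at least $1-\frac{43}{400}$, $\sum_v\|Z_v\|_{\theta,\lambda}\le400$.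 Then $\sum_vZ_v=u'+t'$ with $u',t'$ real and even,
$$\|u'\|_\infty\le400\kappa^{1/2}\sqrt n\le C\delta^{1/4}\sqrt n,\qquad\|\hat t'\|_\infty\le400\cdot32^{40}\delta^{20}n\le\tfrac14\delta^{16}n .$$

**Step 4: the noise when $i+1$ is late.** Now $\delta^{-1/2}>(\log n)^{10}$, and we show that with probability $1-o(1)$ all $|Z_{v,k}|\le\delta^{1/4}\sqrt n$; then we put $t'=0$ and $u'=\sum_vZ_v$.
For $v=1,2$, $Z_{v,k}$ is a centered function of $g$ with gradient at most $2\sqrt2\sqrt{|P|}\le6\sqrt{\delta n}$, as computed in the proof of Proposition 8. So it fails with probability at most $2e^{-\delta^{-1/2}/72}$.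
$Z_{3,k}$, given $g$, is a sum of at most $4\delta n$ independent centered terms $\eta_p(x_{p+k}+x_{p-k})$, $x=a+y$, $|x|\le1$, each in an interval of length at most $4$. Hoeffding gives $2e^{-\delta^{-1/2}/32}$.
For $Z_{4,k}$, the pairs $\{p,p+|k|\}\subset P$ form disjoint paths, so they split into two matchings. Within a matching the products $\eta_p\eta_{p+|k|}$ are, given $g$, independent, centered and bounded by $4$ in absolute value, and there are at most $4\delta n$ of them. Hoeffding for each matching at height $\frac12\delta^{1/4}\sqrt n$ gives in total $4e^{-\delta^{-1/2}/512}$.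
All of these are at most $Ce^{-c(\log n)^{10}}$, and a union bound over $v,k$ finishes.

**Step 5: the Fourier size of the new signs.** By (13) and (L1), $\mathbb P(\|\hat b\|_8>C_3\sqrt{\delta n})\le\frac18$. The real and imaginary parts of $\hat y(\omega)$ and $\hat\eta(\omega)$ have tails at most $2e^{-cs^2/(\delta n)}$, by Section 5 and Lemma 4(b). So $\|\hat b\|_\infty\le\sqrt{\delta n}(\log n)^{3/4}$ with probability $1-o(1)$.

**Step 6: the new state.** The failure probabilities in Steps 3–5 sum to less than $1$, so all requirements hold simultaneously for some outcome; fix it. Define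
$$t^{(i+1)}=q+t'+\tau^{(i+1)},\qquad u^{(i+1)}=u+(1-W)t+u'+u_{(i+1)} .$$
These are real and even. Adding $-Wt+q+u'+t'$ to (16) and writing $D_{i+1}=u_{(i+1)}+\tau^{(i+1)}$ gives the identity (16) for $i+1$. Step 5 gives (S4).

(S2): $\|\hat t^{(i+1)}\|_\infty\le(\frac14+\frac14+\frac14)\delta^{16}n\le\delta_{i+1}^{16}n$.

(S1): $1-W_k\in[0,1]$ is nonzero only for $|k|>(1-4\delta)n=(1-\delta_i)n$, where $|t_k|\le\varrho_i\sqrt n$ by (S3). So $U_{i+1}=U_i+\varrho_i+C\delta_{i+1}^{1/4}+\rho_{i+1}$ works.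

(S3): let $|k|>(1-\delta)n$. As $P\subset[\delta n,(1-\delta)n)$, no element of $P$ and element of $[0,n)$ differ by $|k|$. So every $Z_{v,k}$ vanishes, and $q_k=0$ by Lemma 9. Also $D_{i+1,k}=0$. Hence $t'_k=-u'_k$ and $\tau^{(i+1)}_k=-u_{(i+1),k}$, so $|t^{(i+1)}_k|\le|u'_k|+|u_{(i+1),k}|$, and $\varrho_{i+1}=C\delta_{i+1}^{1/4}+\rho_{i+1}$ works.

This completes the passage to $\mathcal S(i+1)$. Since $\delta_i^{1/4}=\delta_0^{1/4}2^{-i/2}$ and $\rho_i\le C\delta_0^{1/4}2^{-i/4}$, we have $\sum_i\varrho_i<\infty$ and $\sup_iU_i\le U_\infty<\infty$, where $U_\infty$ depends only on $\kappa_*$.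

*Proof of Theorem 2.* After $I$ steps all positions are filled: $a^{(I)}\in\{\pm1\}^{[0,n)}$, and for $k\ne0$
$$\Gamma(a^{(I)})_k=u_k+t_k+D_{I+1,k},\qquad|u_k|\le U_\infty\sqrt n,\quad|D_{I+1,k}|\le\rho_{I+1}\sqrt n\le C\sqrt n,$$
where the bound on $D_{I+1}$ is Lemma 12(iii), $I+1$ being late. Since $\delta_I<4n^{-1/20}$, $|t_k|\le\|\hat t\|_\infty\le\delta_I^{16}n\le4^{16}n^{0.2}\le\sqrt n$ for large $n$. Hence $\max_{1\le k\le n-1}|c_k|\le K\sqrt n$ for all $n\ge n_1$, with absolute $K,n_1$. As $b(n)\le n-1$, enlarging $K$ covers $n<n_1$. $\blacksquare$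

## 11. Counting the sequences: proof of Theorem 3

**Part (a).** In the construction $\kappa_*$ may be any sufficiently small constant. Choose it with $2\delta_0=2\kappa_*^2\le\varepsilon/2$. By Lemma 12 at least half of all $a^0\in\{\pm1\}^{Q_0}$ satisfy (i)–(iii), and by Section 10 each of these extends to a sequence of length $n$ with all autocorrelations at most $K(\varepsilon)\sqrt n$, where $K(\varepsilon)$ depends only on $\kappa_*$. Different $a^0$ give different sequences. Since $|Q_0|\ge n-\sum_{i\ge1}4\delta_in\ge(1-2\delta_0)n$, there are at least $\frac12\,2^{(1-2\delta_0)n}\ge2^{(1-\varepsilon)n}$ of them for large $n$. $\blacksquare$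

**Part (b).** Let $\mathcal E$ be the set of $a\in\{\pm1\}^n$ with $\max_k|c_k|\le K\sqrt n$, and suppose $|\mathcal E|\ge2^{(1-c)n}$ with a fixed $c\in(0,1)$. The plan: if $\mathcal E$ is this large, almost every sequence is close to $\mathcal E$. But with positive probability a random sequence has a high moment of its autocorrelations that is too large, and changing few signs cannot bring it down. We show that for large $n$ this forces $c\ge c_0(K)>0$.

Choose $r=r(K)$ with $(2r-1)!!/(r+1)\ge4(2K)^{2r}$, and put $m=2r-1$. For uniformly random $a$ let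
$$X_k=c_k/\sqrt n,\qquad s_k=X_k^{2r-1}\ (1\le k<n),\qquad S=\sum_kX_k^{2r}.$$
In this part $\|\cdot\|_p$ denotes the $L^p$ norm on $|z|=1$ with normalized measure.

**Step 1: $S$ is large with positive probability.** By (1), $\mathbb Ec_k^{2r}\ge(2r-1)!!\prod_{j<r}(n-k-j)$: count the terms in which $r$ distinct signs appear twice each; the other terms have expectation at least $0$. Summing over $k$, $\mathbb ES\ge(1-o(1))\frac{(2r-1)!!}{r+1}n\ge2(2K)^{2r}n$. Also $\mathbb EX_k^{4r}\le C_r$ by Hoeffding, so $\mathbb ES^2\le C_rn^2$. By Paley–Zygmund, $\mathbb P(S\ge\frac12\mathbb ES)\ge(\mathbb ES)^2/(4\,\mathbb ES^2)$, so $\mathbb P(S\ge(2K)^{2r}n)\ge p_r>0$ with $p_r$ depending only on $K$.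

**Step 2: an $L^4$ bound for the test function.** Let $\sigma(z)=\sum_ks_k(z^k+z^{-k})$; we bound $\mathbb E\|\sigma\|_4^4$. First, for $k\ne l$, $|\mathbb E[c_k^mc_l^m]|\le C_rn^{m-1}$. Expand into $m$ edges $\{j,j+k\}$ and $m$ edges $\{j,j+l\}$. A term has nonzero expectation only if all vertex degrees of the resulting multigraph are even. There are at most $C_rn^h$ such terms whose multigraph has $h$ components: once one edge of a component is placed, every further edge shares a vertex with an edge already placed, so it has boundedly many positions. Each component has at least $2$ edges. A two-edge component with even degrees is a doubled edge, so its edges have the same length; hence a component with an odd number of $k$-edges, or of $l$-edges, has at least $3$ edges. A component with odd numbers of both has an even total, so at least $4$ edges. As $m$ is odd, some component has an odd number of $k$-edges and some component has an odd number of $l$-edges. If they coincide,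 $2m\ge4+2(h-1)$; if not, $2m\ge6+2(h-2)$. Either way $h\le m-1$.

Thus $|\mathbb Es_ks_l|\le C_r/n$ for $k\ne l$, and $\mathbb Es_k^2\le C_r$. So $\mathbb E|\sum_ks_kz^k|^2\le C_rn$ for each $|z|=1$. The real and imaginary parts have degree at most $4r-2$ in the signs, so (T7) gives $\mathbb E|\sum_ks_kz^k|^4\le C_rn^2$, and therefore $\mathbb E\|\sigma\|_4^4\le C_rn^2$. Also, by (1), $\mathbb E\|\alpha\|_4^4=n^2+2\sum_k(n-k)\le2n^2$.

**Step 3: most sequences are close to $\mathcal E$.** Let $f(a)$ be the Hamming distance (number of differing signs) from $a$ to $\mathcal E$. McDiarmid gives $2^{-cn}\le\mathbb P(f=0)\le e^{-2(\mathbb Ef)^2/n}$, so $\mathbb Ef\le n\sqrt{(\ln2)c/2}\le0.6\sqrt c\,n$. By McDiarmid again, $f\le\sqrt c\,n$ with probability $1-o(1)$.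

**Step 4: comparison.** Let $C_r'$, depending only on $K$, be so large that the bounds $\|\sigma\|_4\le C_r'\sqrt n$ and $\|\alpha\|_4\le C_r'\sqrt n$ fail with probability less than $p_r/4$ each, by Markov. For large $n$ there are then $a$ and $a'\in\mathcal E$ at Hamming distance at most $\sqrt c\,n$ such that $a$ satisfies both bounds and $S\ge(2K)^{2r}n$. Let $X'_k=c_k(a')/\sqrt n$, so $|X'_k|\le K$. By Hölder,
$$\sum_k|X_k|^{2r-1}\le S^{1-1/(2r)}n^{1/(2r)}\le\frac S{2K},\qquad\text{so}\qquad\sum_ks_k(X_k-X_k')\ge S-K\sum_k|X_k|^{2r-1}\ge\tfrac12S\ge\tfrac12(2K)^{2r}n .$$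
On the other hand $|\alpha|^2=n+\sum_kc_k(z^k+z^{-k})$ on $|z|=1$, and $\big||\alpha|^2-|\alpha'|^2\big|\le(|\alpha|+|\alpha'|)|\alpha-\alpha'|$. So by Hölder with exponents $4,4,2$,
$$\sqrt n\sum_ks_k(X_k-X_k')=\tfrac12\int\sigma\,(|\alpha|^2-|\alpha'|^2)\le\tfrac12\|\sigma\|_4\big(\|\alpha\|_4+\|\alpha'\|_4\big)\|\alpha-\alpha'\|_2 .$$
Here $\|\alpha'\|_4^4=n^2+2\sum_kc_k(a')^2\le(1+2K^2)n^2$ and $\|\alpha-\alpha'\|_2^2\le4\sqrt c\,n$. Together, $\frac12(2K)^{2r}n^{3/2}\le C_K\,c^{1/4}n^{3/2}$ with $C_K$ depending only on $K$, that is, $c\ge c_0(K)>0$.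

So with $c(K):=\frac12\min(1,c_0(K))$ the assumption $|\mathcal E|\ge2^{(1-c(K))n}$ fails for all large $n$, and $|\mathcal E|<2^{(1-c(K))n}$. $\blacksquare$
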